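# Composites of maps that are null on finite subcomplexes

## 1. Countable complexes: one sequence of null homotopies

Throughout, a null homotopy of a map runs from the given map (time $0$) to a constant map (time $1$). Products of CW complexes carry the CW (compactly generated) topology. For paths, $p*q$ means first $p$, then $q$, and $p^{-1}$ is the reversed path.

**Definition.** Let $f:X\to Y$ be a map between CW complexes. It is *phantom in the first sense* if its restriction to each skeleton $X^n$ is null homotopic. It is *phantom in the second sense* if its restriction to every finite subcomplex of $X$ is null homotopic.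

A finite subcomplex lies in a skeleton, so the first notion implies the second. If $X$ has only finitely many cells in each dimension, the skeleta are finite subcomplexes and the two notions agree. In general the second is weaker, as an example below shows. From now on *phantom* means phantom in the second sense.

The question comes from the paper "Phantom Maps And Purity In Modular Representation Theory, I": for phantom maps in the first sense it is known that the composite of any two is null homotopic; can two phantom maps in the second sense have a composite $X\to Y\to Z$ that is not null homotopic?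

Some sources $X$ allow no interesting phantom maps at all. If $X$ is finite, a phantom $f$ is null by definition. If $X=\bigvee_i K_i$ is a wedge of finite complexes, even an uncountable one, a phantom $f$ is null on each $K_i$; by Lemma 1 below these null homotopies can be chosen pointed, and then they fit together. So a nontrivial phantom needs finite pieces that interact.

**Example (a phantom map that is not null).** Let $X'$ be a wedge of circles $e'_0,e'_1,e'_2,\dots$ with a $2$-cell attached along the word $e'_n(e'_{n+1})^{-3}$ for each $n\ge 0$, and let $X=\Sigma X'$. Then $X$ has one vertex, $2$-cells $e_n$ and $3$-cells $t_n$, with cellular boundary $\partial t_n=e_n-3e_{n+1}$ for suitable orientations. Take $Z=K(\mathbb Z,3)$, so that $[A,Z]=H^3(A;\mathbb Z)$ for a CW complex $A$. A finite subcomplex of $X$ lies in some $X_N$ with cells $e_0,\dots,e_N$ and $t_0,\dots,t_{N-1}$. Here $H^3(X_N;\mathbb Z)$ is the cokernel of $\mathbb Z^{N+1}\to\mathbb Z^{N}$, $(a_n)\mapsto(a_n-3a_{n+1})$, which is onto: put $a_N=0$ and solve downward. So every map $X\to Z$ is phantom. But $H^3(X;\mathbb Z)$ is the cokernel of the same formula on $\prod_{n\ge0}\mathbb Z$,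 and $(1,1,1,\dots)$ is not in the image. Indeed, if $a_n-3a_{n+1}=1$ for all $n$, then
$$a_0=1+3+\dots+3^{N-1}+3^Na_N,\qquad\text{so}\qquad 2a_0+1=3^N(1+2a_N)$$
for every $N$, which forces $2a_0+1=0$; this is impossible for an integer. So some map $X\to Z$ is phantom and not null. As $X=X^3$, it is not phantom in the first sense.

Before the easy case, we settle base points.

**Lemma 1.** (a) Let $A$ be a CW complex with base vertex $a_0$, and let $u:A\to W$ be a pointed map. If $u$ is freely homotopic to a constant map, it is pointed homotopic to the constant map at the base point of $W$.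
(b) Let $f:X\to Y$ be a phantom map of CW complexes, $x_0$ a vertex of $X$, and let $Y$ have base point $f(x_0)$. Then $f|X_\alpha$ is pointed null for every finite subcomplex $X_\alpha\ni x_0$. If $g:Y\to Z$ is a phantom map of CW complexes, $Y$ has any base point $y_0$, and $Z$ has base point $g(y_0)$, then $gu$ is pointed null for every pointed map $u:A\to Y$ from a finite CW complex $A$ with base vertex.

*Proof.* (a) Let $G:A\times I\to W$ be a free homotopy from $u$ to a constant map, and let $\gamma(t)=G(a_0,t)$, a path starting at $w=u(a_0)$. Follow $G$ by the constant maps at the points of $\gamma^{-1}$. This gives a homotopy $G'$ from $u$ to the constant map at $w$ whose trace on $a_0$ is $\gamma*\gamma^{-1}$. That loop contracts relative to its end points to the constant path at $w$. On the subcomplex $A\times\partial I\cup a_0\times I$ of $A\times I$, use the stationary homotopy on $A\times \partial I$ and this contraction on $a_0\times I$. By the homotopy extension property it extends to a deformation of $G'$, whose end is a pointed homotopy from $u$ to the constant map.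

(b) The first claim is (a) for $A=X_\alpha$. For the second, $u(A)$ is compact, so it lies in a finite subcomplex of $Y$, where $g$ is freely null. So $gu$ is freely null, and (a) applies. $\square$

For pointed $A$ and $Z$ with $A$ compact Hausdorff, let $\mathrm{Map}_*(A,Z)$ be the space of pointed maps with the compact-open topology, based at the constant map $*$. A pointed homotopy is a path in this space, a loop at $*$ is a pointed map $\Sigma A\to Z$ (reduced suspension), and $\pi_n(\mathrm{Map}_*(A,Z),*)=[\Sigma^nA,Z]$.

**Proposition 2.** Let $f:X\to Y$ and $g:Y\to Z$ be phantom maps of CW complexes, where $X$ has only countably many cells. Then $gf$ is null homotopic.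

*Proof.* We may assume $X\ne\emptyset$. Choose a vertex $x_0$, and base $Y,Z$ at $f(x_0),gf(x_0)$. Enumerate the cells, and let $X_n$ be the smallest subcomplex containing $x_0$ and the first $n$ cells. It is finite, $X_0\subset X_1\subset\cdots$, and $\bigcup X_n=X$. By Lemma 1 choose a pointed null homotopy $h_n$ of $f|X_n$ for each $n$. Now $h_n^{-1}*(h_{n+1}|X_n)$ is a loop at $*$ in $\mathrm{Map}_*(X_n,Y)$, that is, a map $\Sigma X_n\to Y$. By Lemma 1(b), $g$ makes it null. So the paths $gh_n$ and $gh_{n+1}|X_n$ in $\mathrm{Map}_*(X_n,Z)$ are homotopic relative to their end points $gf|X_n$ and $*$.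

We construct null homotopies $k_n$ of $gf|X_n$ with $k_{n+1}|X_n=k_n$ and $k_n\simeq gh_n$ relative to end points. Put $k_0=gh_0$. Given $k_n$, we have $gh_{n+1}|X_n\simeq gh_n\simeq k_n$ relative to end points. By the homotopy extension property for the pair $(X_{n+1}\times I,\;X_n\times I\cup X_{n+1}\times\partial I)$, this homotopy, stationary on $X_{n+1}\times\partial I$, extends to a deformation of $gh_{n+1}$; its end is $k_{n+1}$. The union of the $k_n$ is a null homotopy of $gf$. $\square$

So the phantom property of $f$ gives null homotopies on the pieces, these differ by maps out of suspensions of finite complexes, and $g$ kills the differences. What changes if $X$ has uncountably many cells?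

## 2. Triangles of comparison homotopies

Let $P$ be the poset of finite subcomplexes $X_\alpha\ni x_0$ of $X$, where $\alpha\le\beta$ means $X_\alpha\subset X_\beta$. It is directed, because unions of two finite subcomplexes are finite. If $X$ has uncountably many cells, no sequence is cofinal in $P$: a sequence of finite subcomplexes has only countably many cells in its union. So Proposition 2 cannot be applied to a cofinal sequence.

One could try to exhaust $X$ by countable subcomplexes $X_i$, with Proposition 2 as the start, and to glue null homotopies along the chain. The gluing step compares two null homotopies on $X_i$. If both come from null homotopies of $f|X_i$ (which need not even exist), they differ by a composite $\Sigma X_i\to Y\xrightarrow{g}Z$ with $X_i$ countable, and phantomness of $g$ does not make it null. The example of Section 1 shows this: there $X=\Sigma X'$ with $X'$ countable, and for $u=\mathrm{id}:\Sigma X'\to X$ and a phantom $g:X\to K(\mathbb Z,3)$ that is not null, $gu$ is not null.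

So we stay with finite subcomplexes and accept a directed poset. Choose $h_\alpha$ for all $\alpha$, and for $\alpha<\beta$ choose a homotopy $E_{\alpha\beta}$ relative to end points from $gh_\alpha$ to $gh_\beta|X_\alpha$, exactly as before. For $\alpha<\beta<\gamma$ there are now two ways from $gh_\alpha$ to $gh_\gamma|X_\alpha$: through $E_{\alpha\gamma}$, or through $E_{\alpha\beta}$ followed by $E_{\beta\gamma}|X_\alpha$. Together they form a loop in the space of paths in $\mathrm{Map}_*(X_\alpha,Z)$ with fixed end points. That path space is homotopy equivalent to $\Omega\,\mathrm{Map}_*(X_\alpha,Z)$ by composing with a fixed path, so we obtain an element of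
$$\pi_2(\mathrm{Map}_*(X_\alpha,Z),*)=[\Sigma^2X_\alpha,Z].$$
This is where the approach stops. The hypothesis on $g$ kills composites $\Sigma^2X_\alpha\to Y\to Z$, but the sphere just found is glued from homotopies $E$ chosen in $Z$, and we have no map into $Y$ that it comes from. In Proposition 2 only consecutive indices were compared, so no triangle had to be filled. Here triangles must be filled, then tetrahedra, and so on, with obstructions in $[\Sigma^nX_\alpha,Z]$ for all $n\ge2$. The answer is nevertheless the same.

**Theorem 3.** Let $X,Y,Z$ be CW complexes and let $f:X\to Y$, $g:Y\to Z$ be phantom. Then $gf$ is null homotopic.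

So there are no CW complexes $X,Y,Z$ and second-sense phantom maps $f,g$ with $g\circ f$ not null homotopic. The obstructions just met form cocycles, and we may change the choices by cochains. So it is enough that certain groups $\varprojlim^n$ with $n\ge2$ vanish. They do, because the coefficients are the values of one functor on *all* finite complexes, and the homotopy category of finite complexes is countable. The group $\varprojlim^1$ does not vanish in general, and for $n=1$ the hypotheses on $f$ and $g$ do the work.

## 3. The class $\lambda(z)$ in $\varprojlim^1$

From here on, maps, homotopies and $[\ ,\ ]$ are pointed. Let $X$ be a CW complex with base vertex $x_0$, let $P$ be as above, and let $Y,Z,B$ be arbitrary pointed spaces. Call a pointed map $z$ out of $X$ *phantom* if all $z|X_\alpha$, $\alpha\in P$, are pointed null.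

**Definition.** For a functor $M:P^{op}\to Ab$ let
$$C^n(P;M)=\prod_{\alpha_0<\dots<\alpha_n}M(\alpha_0),$$
$$(dc)(\alpha_0,\dots,\alpha_{n+1})=c(\alpha_1,\dots,\alpha_{n+1})|_{\alpha_0}+\sum_{i\ge1}(-1)^ic(\dots\hat\alpha_i\dots),$$
where $|_{\alpha_0}$ is the map $M(\alpha_1)\to M(\alpha_0)$. We write $\varprojlim^n_PM=H^n(C^*(P;M))$.

For example, let $P=\{0<1<2<\cdots\}$. A $1$-cocycle satisfies $c(i,k)=c(i,j)+c(j,k)|_i$, so it is determined by the values $c(i,i+1)$, which are arbitrary. The coboundary of $b\in C^0$ is $b(j)|_i-b(i)$. So $\varprojlim^1$ is the cokernel of $(b_i)\mapsto(b_{i+1}|_i-b_i)$ on $\prod_iM(i)$. With $M(i)=\mathbb Z$ and all transition maps multiplication by $3$, this is, up to sign, the cokernel computed in Section 1, so it is not zero.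

Let $z:X\to Z$ be phantom. Choose null homotopies $h_\alpha$ of $z|X_\alpha$, viewed as paths in $\mathrm{Map}_*(X_\alpha,Z)$ from $z|X_\alpha$ to $*$. For $\alpha<\beta$ put
$$c_{\alpha\beta}=[\,h_\alpha^{-1}*(h_\beta|X_\alpha)]\in\pi_1(\mathrm{Map}_*(X_\alpha,Z),*)=[\Sigma X_\alpha,Z].\tag{1}$$
Cancelling $h_\beta*h_\beta^{-1}$ gives $c_{\alpha\beta}\cdot(c_{\beta\gamma}|X_\alpha)=c_{\alpha\gamma}$. Any other null homotopy of $z|X_\alpha$ is homotopic relative to end points to $h_\alpha*\ell_\alpha$ for a loop $\ell_\alpha$, and the change from $h_\alpha$ to $h_\alpha*\ell_\alpha$ replaces $c_{\alpha\beta}$ by $\ell_\alpha^{-1}c_{\alpha\beta}(\ell_\beta|X_\alpha)$. If $H$ is a homotopy from $z$ to $z'$, the null homotopies $(H|X_\alpha)^{-1}*h_\alpha$ of $z'|X_\alpha$ give the same $c_{\alpha\beta}$, because $H*H^{-1}$ cancels in the middle. So the homotopy class of $z$ determines a class $\lambda(z)$ in the possibly nonabelian $\varprojlim^1_P[\Sigma X_\alpha,Z]$: cocycles modulo the relation just described. It is *trivial* if it contains the cocycle $1$.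

**Theorem 4.**
(a) A phantom map $z:X\to Z$ is null iff $\lambda(z)$ is trivial.
(b) If $f:X\to Y$ is phantom and $g:Y\to Z$ satisfies $gu\simeq *$ for every $u:\Sigma K\to Y$ with $K$ a finite pointed complex, then $gf\simeq *$.
(c) If $Z=\Omega B$, then $\lambda$ is a group isomorphism from the phantom classes in $[X,\Omega B]$ onto $\varprojlim^1_P[\Sigma X_\alpha,\Omega B]$. Moreover, if $f_0,f_1:X\to Y$ satisfy $f_0|X_\alpha\simeq f_1|X_\alpha$ for all $\alpha$ and $g:Y\to\Omega B$ is null on all maps from finite complexes, then $gf_0\simeq gf_1$.

**Theorem 4(b) implies Theorem 3.** We may assume $X\ne\emptyset$. Choose a vertex $x_0$, and base $Y$ at $f(x_0)$ and $Z$ at $gf(x_0)$. By Lemma 1(b), $f$ is phantom in the pointed sense. For a finite pointed complex $K$, the suspension $\Sigma K$ is again a finite pointed complex, so Lemma 1(b) also gives $gu\simeq*$ for all $u:\Sigma K\to Y$. Now (b) applies.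

## 4. $\varprojlim^n$ as an Ext group over finite complexes

The algebra we need is the following vanishing statement.

**Proposition 5.** Let $M$ be a contravariant functor from the homotopy category of finite pointed CW complexes to abelian groups. Then $H^n(C^*(P;M(X_\bullet)))=0$ for $n\ge2$.

For instance, $M=[\Sigma^n-,Z]$ with $n\ge2$ is such a functor, for any pointed space $Z$. This section rewrites the cohomology as an Ext group; the next one proves that it vanishes.

**The category is countable.** Every finite pointed CW complex is homotopy equivalent to a finite simplicial complex. Moving the image of the base vertex to a vertex by the homotopy extension property, we may take the equivalence to be pointed, and between well-pointed spaces it is then a pointed homotopy equivalence. So there are countably many pointed homotopy types. If $A,A'$ are finite simplicial complexes with base vertices, every pointed map $A\to A'$ has a simplicial approximation on some iterated barycentric subdivision of $A$. The approximation sends each point into the smallest simplex that contains its original image, so it keeps the base vertex fixed, and so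 does the linear homotopy. There are countably many simplicial maps from the iterated subdivisions of $A$ to $A'$, so $[A,A']$ is countable. Hence the homotopy category of finite pointed complexes is equivalent to a category $\mathcal C$ with countably many objects and morphisms.

**Definition.** A *module* is a functor $\mathcal C^{op}\to Ab$. For a pointed space $A$ let $\mathbb Z[-,A]$ be the module whose value on $A'$ is the free abelian group on the set $[A',A]$. A *f.g. free* module is a finite direct sum of modules $\mathbb Z[-,A]$ with $A$ a finite complex. A *f.p.* module is a cokernel of a map $u:H\to G$ between f.g. free modules.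

The functor $M$ of Proposition 5 is a module. Each finite complex is isomorphic in the homotopy category to an object of $\mathcal C$, so we need not distinguish the two. By Yoneda, $\mathrm{Hom}(\mathbb Z[-,A],M)=M(A)$ for finite $A$, by $\eta\mapsto\eta(1_A)$. Exactness of modules is tested objectwise, so direct sums of modules $\mathbb Z[-,A]$ with $A$ finite are projective. As in every functor category of this kind, there are enough injectives.

The source $X$ is not finite, but it defines the module $R=\mathbb Z[-,X]$. A map from a finite complex $A$ to $X$, or a homotopy between two such maps, has compact image and lies in some $X_\alpha$. So $[A,X]=\operatorname{colim}_P[A,X_\alpha]$ and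
$$R=\operatorname{colim}_P\mathbb Z[-,X_\alpha].\tag{2}$$

**Lemma 6.** Let $K_n=\bigoplus_{\alpha_0<\dots<\alpha_n}\mathbb Z[-,X_{\alpha_0}]$, and for $n\ge1$ let
$$d(x;\alpha_0,\dots,\alpha_n)=(x|^{\alpha_1};\alpha_1,\dots,\alpha_n)+\sum_{i\ge1}(-1)^i(x;\dots\hat\alpha_i\dots),$$
where $x|^{\alpha_1}$ is the image of $x$ under $X_{\alpha_0}\subset X_{\alpha_1}$. Then $K_*\to R$ is a projective resolution, and $\mathrm{Ext}^n(R,M)=H^n(C^*(P;M(X_\bullet)))$.

*Proof.* The usual simplicial identities give $d^2=0$, since pushing $x$ forward is functorial.

**Step 1: a poset with a top element.** Let $P'$ be a poset with top element $\omega$, and let $\mathcal G$ be a covariant functor from $P'$ to abelian groups. Form the analogous complex $C_n=\bigoplus_{\alpha_0<\dots<\alpha_n}\mathcal G(\alpha_0)$, with augmentation $\varepsilon:C_0\to\mathcal G(\omega)$, and let $j:\mathcal G(\omega)\to C_0$ be the inclusion of the summand of $\omega$. Put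
$$s(x;\alpha_0,\dots,\alpha_n)=\begin{cases}(-1)^{n+1}(x;\alpha_0,\dots,\alpha_n,\omega)&\text{if }\alpha_n<\omega,\\0&\text{if }\alpha_n=\omega.\end{cases}$$
Let $n\ge1$ and $v=(x;\alpha_0,\dots,\alpha_n)$; for a chain $y$ none of whose terms contains $\omega$, write $y\omega$ for $y$ with $\omega$ appended to every term. If $\alpha_n<\omega$, the last face of $(x;\alpha_0,\dots,\alpha_n,\omega)$ is $(-1)^{n+1}v$ and the other faces make up $(dv)\omega$. So $ds(v)=v+(-1)^{n+1}(dv)\omega$, while $sd(v)=(-1)^n(dv)\omega$, and the sum is $v$. If $\alpha_n=\omega$, then $ds(v)=0$. In $dv$ all faces except the last still end in $\omega$ and are killed by $s$; the last face $(-1)^n(x;\alpha_0,\dots,\alpha_{n-1})$ is sent by $s$ to $(-1)^n(-1)^nv=v$. So $ds+sd=1$ in degrees $n\ge1$. In degree $0$, for $\alpha_0<\omega$,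
$$ds(x;\alpha_0)=-d(x;\alpha_0,\omega)=(x;\alpha_0)-(x|^\omega;\omega),$$
and for $\alpha_0=\omega$ both $ds$ and $1-j\varepsilon$ vanish; so $ds=1-j\varepsilon$. Hence cycles in positive degrees bound, and elements of $\ker\varepsilon$ bound.

**Step 2: exactness for $P$.** Evaluate $K_*$ at an object of $\mathcal C$. A cycle of positive degree involves finitely many elements of $P$. As $P$ is directed, they lie in a finite subposet with a top element, and the cycle bounds there by Step 1. An element of $K_0$ that vanishes in $R$ vanishes, by (2), in some $\mathbb Z[-,X_\omega]$ with $\omega$ above all indices involved, and bounds by Step 1. By (2), $K_0\to R$ is onto.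

**Step 3: the cochain complex.** By Yoneda $\mathrm{Hom}(K_n,M)=\prod M(X_{\alpha_0})=C^n(P;M(X_\bullet))$. Evaluation of a homomorphism on $d(1_{X_{\alpha_0}};\alpha_0,\dots,\alpha_{n+1})$ gives exactly the formula for $dc$. The $K_n$ are projective, so the cohomology is $\mathrm{Ext}^n(R,M)$. $\square$

## 5. Countable pure pieces of a flat module

By Lemma 6, Proposition 5 says that $\mathrm{Ext}^n(R,M)=0$ for $n\ge2$. The plan is to cut $R$ into countable pieces of projective dimension at most $1$.

**Definition.** A module $F$ is *flat* if every map from a f.p. module to $F$ factors through a f.g. free module. A submodule $F'\subset F$ is *pure* if every map from a f.p. module to $F/F'$ lifts to $F$. A module $F$ is *countable* if $\coprod_AF(A)$ is countable, with $A$ running over the objects of $\mathcal C$.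

To see what these mean, replace $\mathcal C$ for a moment by the category with one object and one morphism. Modules are then abelian groups, f.g. free modules are the $\mathbb Z^n$, and f.p. modules are the finitely generated groups. Flat means torsion-free: the image of a finitely generated group in a torsion-free group is free, and conversely an element of order $n>1$ gives a nonzero map from $\mathbb Z/n$, which cannot factor through a free group. The subgroup $\mathbb Z\subset\mathbb Q$ is not pure, since the inclusion of $\mathbb Z/2$ in $\mathbb Q/\mathbb Z$ does not lift to $\mathbb Q$. The group $\mathbb Q$ is countable and flat; it is the colimit of $\mathbb Z\xrightarrow{2}\mathbb Z\xrightarrow{3}\mathbb Z\xrightarrow{4}\cdots$, so it has a free resolution of length $1$. Lemma 8 generalizes this.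

We return to $\mathcal C$. Since $\mathrm{Hom}(\mathbb Z[-,A],\mathbb Z[-,A'])=\mathbb Z[A,A']$ is countable, there are countably many maps $u:H\to G$ of f.g. free modules up to isomorphism. Each $\mathbb Z[-,A]$ is countable, so countable subsets generate countable submodules.

**$R$ is flat.** For $G=\bigoplus\mathbb Z[-,A_i]$ f.g. free, $\mathrm{Hom}(G,N)=\bigoplus N(A_i)$ commutes with directed colimits in $N$. For $E=\operatorname{coker}(H\to G)$, $\mathrm{Hom}(E,N)$ is the kernel of $\mathrm{Hom}(G,N)\to\mathrm{Hom}(H,N)$. Directed colimits are exact, so it commutes with them too. Hence by (2) a map from a f.p. module to $R$ factors through some $\mathbb Z[-,X_\alpha]$, which is f.g. free.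

**Lemma 7.**
(i) If $F$ is flat and $F'\subset F$ is pure, then $F/F'$ and $F'$ are flat.
(ii) $F'\subset F$ is pure iff for all $u:H\to G$ between f.g. free modules and all $w:H\to F'$: if $w$ extends along $u$ to a map $G\to F$, then $w$ extends along $u$ to a map $G\to F'$.
(iii) Unions of nonempty chains of pure submodules are pure. If $F'\subset F$ and $F_1/F'\subset F/F'$ are pure, then $F_1\subset F$ is pure.
(iv) Every countable subset of a module $F$ lies in a countable pure submodule.

*Proof.* (i) A map from a f.p. module to $F/F'$ lifts to $F$, and the lift factors through a f.g. free module; so $F/F'$ is flat. For $F'$, let $E$ be f.p. with a map $E\to F'$, and factor the composite $E\to F'\subset F$ as $E\xrightarrow{a}G\xrightarrow{b}F$ with $G$ f.g. free. The module $Q=\operatorname{coker}a$ is f.p., since $E$ is a quotient of a f.g. free module. Let $q:G\to Q$ be the projection. As $ba$ has image in $F'$, $b$ induces a map $Q\to F/F'$. By purity it lifts to $t:Q\to F$. Then $b'=b-tq$ vanishes modulo $F'$, so it is a map $G\to F'$, and $b'a=ba-tqa=ba$. So $E\to F'$ factors through $G$.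

(ii) Assume the extension property. Given a map $\operatorname{coker}u\to F/F'$, projectivity of $G$ yields $y:G\to F$ that lifts $G\to\operatorname{coker}u\to F/F'$. Then $yu$ has image in $F'$; put $w=yu:H\to F'$. It extends along $u$ to $y$, so there is $z:G\to F'$ with $zu=yu$. The map $y-z$ vanishes on the image of $u$ and equals $y$ modulo $F'$, so it induces the required lift. Conversely let $F'$ be pure, and let $y:G\to F$ satisfy $yu=w$. Then $y$ induces $\operatorname{coker}u\to F/F'$. Let $t$ be a lift to $F$. The map $z=y-(G\to\operatorname{coker}u\xrightarrow{t}F)$ has image in $F'$ and $zu=yu=w$.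

(iii) Let $F'$ be the union of a nonempty chain of pure submodules, and let $w:H\to F'$ extend to $G\to F$. As $H$ is finitely generated, $w$ has image in one member of the chain. By (ii) it extends along $u$ to a map into that member, so into $F'$; by (ii) $F'$ is pure. For the second claim, lift a map from a f.p. module to $F/F_1=(F/F')/(F_1/F')$ first to $F/F'$, then to $F$.

(iv) Let $F'_0$ be the countable submodule generated by the subset. Given a countable $F'_k$, there are countably many pairs $(u,w)$ with $w:H\to F'_k$ as in (ii), since $w$ is given by finitely many elements of $F'_k$. For each pair such that $w$ extends along $u$ to a map $G\to F$, choose one extension and add its image, which is countable. Call the resulting countable submodule $F'_{k+1}$. The union of the $F'_k$ is countable. A map $w$ from a f.g. free $H$ to the union lands in some $F'_k$, and if it extends to $F$, it extends to $F'_{k+1}$. So the union is pure by (ii). $\square$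

**Lemma 8.** A countable flat module $F$ has projective dimension at most $1$.

*Proof.* **Step 1: $F$ as a sequential colimit of f.p. modules.** Write $F=L/K$ with $L$ a direct sum of countably many modules $\mathbb Z[-,A_j]$, one for each element of $F$, and list the elements of the countable module $K$ as $k_1,k_2,\dots$. Choose finite subsums $L_0\subset L_1\subset\cdots$ with union $L$ and $k_1,\dots,k_n\in L_n$, and put $E_n=L_n/(k_1,\dots,k_n)$. Each $E_n$ is f.p. and $F=\operatorname{colim}E_n$.

**Step 2: interleaving with f.g. free modules.** Put $n_0=0$. Since $F$ is flat, $E_{n_0}\to F$ factors as $E_{n_0}\to G_0\to F$ with $G_0$ f.g. free. The map $G_0\to F$ factors through some $E_{n_1}$, $n_1>n_0$. The composite $E_{n_0}\to G_0\to E_{n_1}$ and the transition map $E_{n_0}\to E_{n_1}$ agree in $F$. As $E_{n_0}$ is finitely generated, they agree after $n_1$ is enlarged. Continue with $E_{n_1}\to G_1\to F$, and so on. In the sequence $E_{n_0}\to G_0\to E_{n_1}\to G_1\to\cdots$ the terms $E_{n_i}$ form the original system, so its colimit is $F$. The terms $G_i$ are cofinal too, so $F=\operatorname{colim}(G_0\to G_1\to\cdots)$.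

**Step 3: the telescope.** The sequence
$$0\to\bigoplus G_n\xrightarrow{1-\mathrm{shift}}\bigoplus G_n\to F\to0$$
is exact: the first map is injective because the first nonzero component of an element survives, and its cokernel is the colimit. The two sums are projective. $\square$

*Proof of Proposition 5.* By Lemma 6 we must show $\mathrm{Ext}^n(R,M)=0$ for all modules $M$ and $n\ge2$. If $0\to M\to I\to M'\to0$ is exact with $I$ injective, then $\mathrm{Ext}^n(-,M)=\mathrm{Ext}^{n-1}(-,M')$ for $n\ge2$. So it is enough to treat $n=2$, for all $M$.

**Step 1: a filtration of $R$.** Build a chain of pure submodules $F_i\subset R$ indexed by ordinals, with $F_0=0$ (which is pure). If $F_i\ne R$, then $R/F_i$ is flat by Lemma 7(i). By Lemma 7(iv) it has a nonzero countable pure submodule, which we call $F_{i+1}/F_i$. It is flat by Lemma 7(i), and $F_{i+1}$ is pure in $R$ by Lemma 7(iii). At limit ordinals take unions, which are pure by Lemma 7(iii). The chain increases strictly until it reaches $R$, so it reaches $R$.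

**Step 2: splitting along the filtration.** With $I$ and $M'$ as above, Lemma 8 gives $\mathrm{Ext}^1(F_{i+1}/F_i,M')=\mathrm{Ext}^2(F_{i+1}/F_i,M)=0$. Let $0\to M'\to D\to R\to0$ be an extension. We construct by transfinite induction sections $s_i:F_i\to D$ of $D\to R$ over $F_i$, each extending the earlier ones. Start with $s_0=0$, and take unions at limits. Given $s_i$, let $D_{i+1}\subset D$ be the preimage of $F_{i+1}$. Since $M'\cap s_i(F_i)=0$ and $M'+s_i(F_i)$ is the preimage of $F_i$, the quotient $D_{i+1}/s_i(F_i)$ is an extension of $F_{i+1}/F_i$ by $M'$, so it splits. A splitting gives a map $D_{i+1}\to M'$ that is the identity on $M'$ and kills $s_i(F_i)$. Its kernel maps isomorphically to $F_{i+1}$ and contains $s_i(F_i)$. The inverse isomorphism is a section $s_{i+1}$ that extends $s_i$. At the end the extension splits over $R$. Hence $\mathrm{Ext}^2(R,M)=\mathrm{Ext}^1(R,M')=0$. $\square$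

## 6. Thickening $X$ by chains of finite subcomplexes

To organize the triangles and higher simplices of Section 2, we replace $X$ by a homotopy equivalent complex in which the $X_\alpha$ are spread apart over the simplices of $P$. Let $|P|$ be the simplicial complex of finite chains in $P$, and let
$$T=\bigcup_\sigma X_{\min\sigma}\times\sigma\ \subset\ X\times|P|,$$
a union of subcomplexes, hence a subcomplex. Let $\pi:T\to X$ be the projection. For example, if $X=S^1$ has one vertex and one $1$-cell, then $P=\{x_0\}<\{S^1\}$, $|P|$ is an interval, and $T$ is a circle with a whisker $x_0\times|P|$.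

Passing from a simplex to a face can only enlarge the minimum. So for a cell $e$ of $X$ and a simplex $\sigma$, the cell $e\times\mathrm{int}\,\sigma$ lies in $T$ iff $e\subset X_{\min\sigma}$, that is, iff $\sigma\subset|P_e|$, where $P_e=\{\alpha:e\subset X_\alpha\}$.

**Lemma 9.** The map $\pi:T\to X$ is a homotopy equivalence. The subcomplex $x_0\times|P|$ of $T$ is contractible, and with $\bar T=T/(x_0\times|P|)$ the induced map $\bar\pi:\bar T\to X$ is a pointed homotopy equivalence.

*Proof.* **Step 1: fibers over cells are contractible.** The poset $P_e$ has a least element $c(e)$, the smallest subcomplex containing $e$ and $x_0$, which is finite. So $|P_e|$ is a cone with apex $c(e)$.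

**Step 2: attaching cells.** Let $e$ be an $n$-cell. Its boundary lies in $c(e)\cap X^{n-1}$, and $c(e)\times|P_e|\subset T$. So the characteristic map of $e$ times the identity maps $D^n\times|P_e|$ to $T$, with $S^{n-1}\times|P_e|$ going to $\pi^{-1}(X^{n-1})$. The cells of $\pi^{-1}(X^n)$ outside $\pi^{-1}(X^{n-1})$ are the $e\times\mathrm{int}\,\sigma$ with $e$ an $n$-cell and $\sigma\subset|P_e|$. Thus $\pi^{-1}(X^n)$ arises from $\pi^{-1}(X^{n-1})$ by attaching $\coprod_eD^n\times|P_e|$ along $\coprod_eS^{n-1}\times|P_e|$, compatibly with the attachment of $\coprod_eD^n$ to $X^{n-1}$.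

**Step 3: induction.** The gluing lemma says that a map of pushouts along closed cofibrations is a homotopy equivalence if it is one on the three corners. Since each $|P_e|$ is contractible, induction from $\pi^{-1}(X^{-1})=\emptyset$ shows that each $\pi^{-1}(X^n)\to X^n$ is a homotopy equivalence. Compact subsets of $T$ and of $X$ lie in some $\pi^{-1}(X^n)$ and $X^n$. So $\pi$ is a weak equivalence, and by Whitehead's theorem a homotopy equivalence.

**Step 4: base points.** The poset $P$ has the least element $\{x_0\}$, so $|P|$ is a cone, and $x_0\times|P|\subset T$ is a contractible subcomplex. Collapsing it is a homotopy equivalence, and $\pi$ factors through $\bar T$. So $\bar\pi$ is a homotopy equivalence between complexes based at a vertex, hence a pointed homotopy equivalence. $\square$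

Let $\bar T_n$ be the image in $\bar T$ of $T\cap(X\times|P|^{(n)})$, and write $\mathcal M(\alpha)=\mathrm{Map}_*(X_\alpha,Z)$. Since the $X_\alpha$ are compact, a pointed map $F:\bar T_n\to Z$ is the same as a family of maps
$$F_\sigma:\sigma\to\mathcal M(\min\sigma),\qquad\dim\sigma\le n,$$
such that for a face $\rho$ of $\sigma$ the map $F_\sigma|\rho$ is $F_\rho$ followed by restriction from $X_{\min\rho}$ to $X_{\min\sigma}$. For the simplices in $P_{\ge\alpha}$ we may restrict everything to $X_\alpha$ and obtain one map $F^\alpha:|P_{\ge\alpha}|^{(n)}\to\mathcal M(\alpha)$. The same applies to homotopies.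

## 7. Obstruction cochains on the simplices of $|P|$

Let $F:\bar T\to Z$ be a pointed map. We want to build a null homotopy of $F$ over $\bar T_0,\bar T_1,\dots$, so we must say what stops an extension from $\bar T_{n-1}$ to $\bar T_n$ and how it changes with the choices.

For a space $S$ let $CS=S\times I/S\times1$, with base $S=S\times0$ and apex $a$. For a simplex $\rho=(v_0<\dots<v_m)$ identify $C\rho$ with the ordered simplex $(a,\rho)=(a,v_0,\dots,v_m)$. In simplicial chains, for $m\ge1$,
$$\partial(a,\rho)=\rho-\sum_i(-1)^i(a,\partial_i\rho).\tag{3}$$
A null homotopy over $\rho$ is a map on $C\rho$ that sends $a$ to $*$.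

**Definition.** Let $n\ge1$, and let $N$ be a null homotopy of $F|\bar T_{n-1}$. For an $n$-simplex $\sigma$ with $\alpha=\min\sigma$, the maps $F^\alpha|\sigma$ and $N^\alpha|\partial\sigma\times I$ define a map into $\mathcal M(\alpha)$ on the $n$-sphere $S(\sigma)=\sigma\cup C\partial\sigma=\partial(C\sigma)$, with $a\mapsto*$. Orient $S(\sigma)$ by the cycle (3) with $\rho=\sigma$. The resulting class, with base point $a$, is $o_N(\sigma)\in\pi_n(\mathcal M(\alpha),*)=[\Sigma^nX_\alpha,Z]$.

For an edge $\sigma=(\alpha<\beta)$ the cycle is $\sigma-(a,\beta)+(a,\alpha)$, the loop $a\to\alpha\to\beta\to a$.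

**Lemma 10.**
1. $N$ extends to a null homotopy of $F|\bar T_n$ iff $o_N(\sigma)=0$ for all $n$-simplices $\sigma$.
2. If $n\ge2$, then $o_N\in C^n(P;[\Sigma^nX_\bullet,Z])$ satisfies $d\,o_N=0$.
3. If $n\ge2$ and $c\in C^{n-1}(P;[\Sigma^nX_\bullet,Z])$, there is a null homotopy $N'$ of $F|\bar T_{n-1}$ that agrees with $N$ on $\bar T_{n-2}$, has difference element $c(\rho)$ with $N$ on each $(n-1)$-simplex $\rho$ (as defined in the proof), and satisfies $o_{N'}=o_N-dc$.

*Proof.* **Part 1: extension over one simplex.** To extend $N$ over $\sigma$ is to extend the given map from $S(\sigma)=\partial(C\sigma)$ to the disc $C\sigma$, which is possible iff its class is $0$. The conditions on an extension over $\sigma$ involve only faces of dimension less than $n$, so different $n$-simplices can be treated independently.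

For the other parts we use: if $Q$ is an $(n-1)$-connected complex and $n\ge2$, then $\pi_n(Q,a)\cong H_n(Q)$ by Hurewicz, and free and based homotopy classes of maps $S^n\to Q$ coincide, because $Q$ is simply connected. An oriented $n$-sphere in $Q$ through $a$ corresponds to the class of its cycle.

**Part 2: the obstruction is a cocycle.** Let $\tau=(\alpha_0<\dots<\alpha_{n+1})$ and $\alpha=\alpha_0$. The maps $F^\alpha$ and $N^\alpha$ define
$$\phi:Q=\partial\tau\cup C(\tau^{(n-1)})\to\mathcal M(\alpha),\qquad\phi(a)=*.$$
$Q$ is the $n$-skeleton of the simplex $(a,\tau)$: the faces without $a$ of dimension at most $n$ form $\partial\tau$, and those with $a$ are the cones on simplices of dimension at most $n-1$. So $Q$ is $(n-1)$-connected. By (3), the cycle of $S(\partial_i\tau)$ is $\partial_i\tau-\sum_j(-1)^j(a,\partial_j\partial_i\tau)$. In $\sum_i(-1)^i[S(\partial_i\tau)]$ the terms with $a$ add up to the cone on $-\partial\partial\tau=0$. What remains is $\partial\tau=\sum_i(-1)^i\partial_i\tau$. So the element $\sum_i(-1)^i[S(\partial_i\tau)]\in\pi_n(Q,a)$ is freely homotopic to the inclusion of the oriented sphere $\partial\tau\subset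 Q$. Its image under $\phi$ is freely homotopic to $F^\alpha|\partial\tau$, which extends over $\tau$ because $F$ is defined on all of $\bar T$. A freely null element of $\pi_n(\mathcal M(\alpha),*)$ is $0$, so $\sum_i(-1)^i\phi_*[S(\partial_i\tau)]=0$. For $i\ge1$ the minimum of $\partial_i\tau$ is $\alpha_0$, and $\phi_*[S(\partial_i\tau)]=o_N(\partial_i\tau)$. For $i=0$ the minimum is $\alpha_1$, and $\phi_*[S(\partial_0\tau)]=o_N(\partial_0\tau)|X_{\alpha_0}$. So $d\,o_N(\tau)=0$.

**Part 3, choice of $N'$.** Let $\rho$ be an $(n-1)$-simplex. Then $N$ gives a map $N_\rho$ of the $n$-disc $C\rho$ into $\mathcal M(\min\rho)$. As $n\ge2$, $\partial\rho$ is not empty, so $a\in\partial(C\rho)=\rho\cup C\partial\rho$. Let $C'\rho$ be a second copy of $C\rho$. For a map $N'_\rho$ on $C'\rho$ with the same boundary values as $N_\rho$, the *difference element* is the class in $\pi_n(\mathcal M(\min\rho),*)$ of $N_\rho\cup N'_\rho$ on the sphere $C\rho\cup_\partial C'\rho$, based at $a$ and oriented by the cycle $(a,\rho)'-(a,\rho)$. Every class occurs. To see this, represent the class by a map $\psi$ of this sphere with $\psi(a)=*$. Since $C\rho$ contracts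 to $a$ relative to $a$, both $\psi|C\rho$ and $N_\rho$ are homotopic relative to $a$ to the constant map $*$, hence to each other. By the homotopy extension property, $\psi$ is homotopic relative to $a$ to a map that equals $N_\rho$ on $C\rho$. Its restriction to $C'\rho$ is the required $N'_\rho$. So we may choose $N'_\rho$ with difference element $c(\rho)$ for every $\rho$. Put $N'=N$ on $\bar T_{n-2}$. This is compatible, since $N'_\rho=N_\rho$ on $\rho\cup C\partial\rho$, and it defines a null homotopy $N'$ of $F|\bar T_{n-1}$.

**Part 3, the new obstruction.** Let $\sigma$ be an $n$-simplex, $\alpha=\min\sigma$, and let $Q'=\sigma\cup C\partial\sigma\cup C'\partial\sigma$, the two cones being glued along $\partial\sigma\cup C(\sigma^{(n-2)})$. Then $F^\alpha,N^\alpha,N'^\alpha$ define $\phi:Q'\to\mathcal M(\alpha)$. The space $Q'$ is the $n$-sphere $S(\sigma)$ with one $n$-cell $C'\rho$ attached for each facet $\rho$, along $\partial(C\rho)$, which bounds the disc $C\rho$ in $S(\sigma)$. So $Q'$ is homotopy equivalent to a wedge of $n$-spheres and is $(n-1)$-connected. By (3) the spheres $S(\sigma)=\sigma\cup C\partial\sigma$ and $S'(\sigma)=\sigma\cup C'\partial\sigma$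 have cycles $\sigma-\sum_i(-1)^i(a,\partial_i\sigma)$ and $\sigma-\sum_i(-1)^i(a,\partial_i\sigma)'$. Subtracting,
$$[S'(\sigma)]-[S(\sigma)]=-\sum_i(-1)^i\bigl[(a,\partial_i\sigma)'-(a,\partial_i\sigma)\bigr]\in H_n(Q')=\pi_n(Q',a).$$
Apply $\phi_*$. The left side becomes $o_{N'}(\sigma)-o_N(\sigma)$. The bracket with index $i\ge1$ becomes $c(\partial_i\sigma)$, and that with $i=0$ becomes $c(\partial_0\sigma)|X_\alpha$. So $o_{N'}(\sigma)-o_N(\sigma)=-(dc)(\sigma)$. $\square$

**Proposition 11.** Let $F:\bar T\to Z$ be a pointed map, and let $N_0$ be a null homotopy of $F|\bar T_0$ with $o_{N_0}=0$. Then $F$ is null homotopic.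

*Proof.* By Lemma 10(1), $N_0$ extends to a null homotopy $N_1$ of $F|\bar T_1$. Let $n\ge2$, and let $N_{n-1}$ be a null homotopy of $F|\bar T_{n-1}$. By Lemma 10(2), $o_{N_{n-1}}$ is a cocycle with coefficients $M(X_\bullet)$, where $M=[\Sigma^n-,Z]$. As $n\ge2$, $M$ is a functor from the homotopy category of finite pointed complexes to abelian groups. By Proposition 5, $o_{N_{n-1}}=dc$ for some $c$. By Lemma 10(3) we may change $N_{n-1}$ relative to $\bar T_{n-2}$ so that the obstruction becomes $0$, and by Lemma 10(1) extend the result to a null homotopy $N_n$ of $F|\bar T_n$. Then $N_n=N_{n-1}$ on $\bar T_{n-2}$. So for each $m$ the homotopies $N_n|\bar T_m$ with $n\ge m+1$ coincide. Together they define a null homotopy of $F$ on $\bar T=\bigcup_m\bar T_m$. $\square$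

## 8. The first obstruction is the only one: Theorems 3, 4(a) and 4(b)

Let $z:X\to Z$ be a pointed map and $F=z\bar\pi$. On $X_\alpha\times\{\alpha\}\subset \bar T_0$, $F$ is $z|X_\alpha$. So null homotopies $N_0$ of $F|\bar T_0$ are exactly families $(h_\alpha)$ of null homotopies of $z|X_\alpha$. For an edge $\sigma=(\alpha<\beta)$ the map $F_\sigma$ is constant with value $z|X_\alpha$, and $S(\sigma)$ is the loop $a\to\alpha\to\beta\to a$. It runs back along $h_\alpha$, then stays at $z|X_\alpha$, then runs along $h_\beta|X_\alpha$. Hence
$$o_{N_0}(\alpha<\beta)=[\,h_\alpha^{-1}*(h_\beta|X_\alpha)]=c_{\alpha\beta}\in[\Sigma X_\alpha,Z].\tag{4}$$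

**Proof of Theorem 4(b), and hence of Theorem 3.** Choose null homotopies $h_\alpha$ of $f|X_\alpha$. Then the $gh_\alpha$ are null homotopies of $gf|X_\alpha$. By (4) with $z=gf$, their obstruction classes are $g_*[h_\alpha^{-1}*(h_\beta|X_\alpha)]$, the classes of composites $\Sigma X_\alpha\to Y\xrightarrow{g}Z$ with $X_\alpha$ finite. By hypothesis they vanish. By Proposition 11, $gf\bar\pi\simeq*$. As $\bar\pi$ is a pointed homotopy equivalence (Lemma 9), $gf\simeq*$. With the reduction in Section 3 this proves Theorem 3. $\blacksquare$

**Proof of Theorem 4(a).** If $z$ is null, the restrictions $h_\alpha$ of a single null homotopy of $z$ satisfy $h_\beta|X_\alpha=h_\alpha$, so $c_{\alpha\beta}=1$. Conversely, if $\lambda(z)$ is trivial, there are loops $\ell_\alpha$ with $\ell_\alpha^{-1}c_{\alpha\beta}(\ell_\beta|X_\alpha)=1$ for all $\alpha<\beta$. Replace $h_\alpha$ by $h_\alpha*\ell_\alpha$; now all $c_{\alpha\beta}=1$. By (4) and Proposition 11, $z\bar\pi\simeq*$, and so $z\simeq*$ by Lemma 9. $\blacksquare$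

## 9. Loop space targets: every class in $\varprojlim^1$ occurs

It remains to prove Theorem 4(c). Let $Z=\Omega B$ with loop multiplication $\mu$, so $\mu(*,*)=*$.

**Step 1: $\lambda$ is an injective homomorphism.** This step checks that $\lambda$ respects the group structures. Let $h_\alpha,h'_\alpha$ be null homotopies for phantoms $z,z'$. Then $\mu(h_\alpha,h'_\alpha)$ are null homotopies for $\mu(z,z')$, and their classes are $\mu_*(c_{\alpha\beta},c'_{\alpha\beta})$. By Eckmann–Hilton,
$$\mu_*(c,c')=\mu_*(c\cdot1,1\cdot c')=\mu_*(c,1)\cdot\mu_*(1,c')=c\cdot c',$$
since $*$ is a unit for $\mu$ up to pointed homotopy. The groups $[\Sigma X_\alpha,\Omega B]$ are abelian, so we write $c_{\alpha\beta}+c'_{\alpha\beta}$, and $\varprojlim^1$ is the group $H^1$ of Section 3. Inverses of phantoms are phantom. So the phantom classes form a subgroup of $[X,\Omega B]$ and $\lambda$ is a homomorphism. By (a) its kernel is trivial.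

**Step 2: a map on $\bar T$ with prescribed edges.** For surjectivity, let
$$c\in C^1(P;[\Sigma X_\bullet,\Omega B])=C^1(P;[\Sigma^2X_\bullet,B]),\qquad dc=0.$$
Apply Lemma 10 with target $B$ and $F=*:\bar T\to B$. Null homotopies of $F|\bar T_m$ are then the same as pointed maps $\bar T_m\to\Omega B$. Start with the trivial null homotopy on $\bar T_1$, whose obstruction is $0$. By Lemma 10(3) with $n=2$, change it relative to $\bar T_0$ with difference elements $c$. The new obstruction is $-dc=0$, so by Lemma 10(1) the null homotopy extends to $\bar T_2$. For $n\ge3$ proceed as in the proof of Proposition 11; these steps change null homotopies only relative to $\bar T_{n-2}\supset\bar T_1$. The result is a map $w:\bar T\to\Omega B$ that is trivial on $\bar T_0$. On an edge $\rho=(\alpha<\beta)$ it is a loop $w_\rho$ in $\mathrm{Map}_*(X_\alpha,\Omega B)$ at $*$. The corresponding null homotopy on $C'\rho$ is trivial on the boundary, and the difference element is its class on the sphere $C\rho\cup_\partial C'\rho$ with the constant map $*$ on $C\rho$. So $[w_\rho]=\pm c(\alpha<\beta)$, with a uniform sign that depends only on orientation conventions.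

**Step 3: descending to $X$.** By Lemma 9 choose $z:X\to\Omega B$ and a homotopy $H$ from $z\bar\pi$ to $w$. On $X_\alpha\times\{\alpha\}$ it is a homotopy $H_\alpha$ from $z|X_\alpha$ to $w|X_\alpha\times\{\alpha\}=*$. So $z$ is phantom, and we may take $h_\alpha=H_\alpha$. For an edge $\sigma=(\alpha<\beta)$ the map of the square $\sigma\times I$ into $\mathrm{Map}_*(X_\alpha,\Omega B)$ given by $H$ shows that $H_\alpha^{-1}*(z\bar\pi)_\sigma*(H_\beta|X_\alpha)\simeq w_\sigma$ relative to end points. As $(z\bar\pi)_\sigma$ is constant, (4) gives $c_{\alpha\beta}=[w_\sigma]=\pm c(\alpha<\beta)$, so $\lambda(z)=\pm[c]$. Since $\lambda$ is a homomorphism, $[c]$ is in its image in either case.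

**Step 4: maps that agree on finite subcomplexes.** Let $f_0,f_1:X\to Y$ and $g:Y\to\Omega B$ be as in the last statement of (c). Since $g$ is null on maps from finite complexes, $gf_0$ and $gf_1$ are phantom. Let $h_\alpha$ be null homotopies of $gf_0|X_\alpha$, and let $k_\alpha$ be homotopies from $f_0|X_\alpha$ to $f_1|X_\alpha$. Then $h'_\alpha=(gk_\alpha)^{-1}*h_\alpha$ are null homotopies of $gf_1|X_\alpha$, and
$$h_\alpha'^{-1}*(h'_\beta|X_\alpha)\;\simeq\;h_\alpha^{-1}*\bigl(g\circ(k_\alpha*(k_\beta|X_\alpha)^{-1})\bigr)*(h_\beta|X_\alpha).$$
The middle factor is $g\circ\ell$, where $\ell$ is a loop in $\mathrm{Map}_*(X_\alpha,Y)$ based at $f_0|X_\alpha$, that is, a pointed map $X_\alpha\wedge S^1_+\to Y$ from a finite complex. So $g\ell$ is null: the loop $g\ell$ is freely contractible in $\mathrm{Map}_*(X_\alpha,\Omega B)$, hence trivial in $\pi_1(\mathrm{Map}_*(X_\alpha,\Omega B),gf_0|X_\alpha)$. The middle factor can therefore be dropped, and the classes (1) for $gf_1$ and $gf_0$ agree. So $\lambda(gf_0)=\lambda(gf_1)$, and $gf_0\simeq gf_1$ by Step 1. $\blacksquare$
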